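# Gaussians on dyadic grids: dense in $W^{m,p}(\mathbb R)$ for $m\le 9$, not dense for $m\ge 10$

## 1. The frequencies $1,-3,5,-11,\dots$ and the growth rate $e^{T/3}$ per doubling

Let $\psi(x)=e^{-x^2/2}$ on $\mathbb R$ and $\psi_{j,k}(x)=\psi(2^jx-k)$ for $j,k\in\mathbb Z$. Level $j$ is the family of all $\psi_{j,k}$ with $k\in\mathbb Z$: Gaussians of width about $2^{-j}$ centered at the points $k2^{-j}$. We use
$$\hat f(\xi)=\int_{\mathbb R} f(x)e^{-2\pi i x\xi}\,dx,\qquad e_\omega(x)=e^{2\pi i\omega x},\qquad T=2\pi^2=19.7392\ldots,\qquad q=e^{-T}.$$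
Then $\hat\psi(\xi)=\sqrt{2\pi}\,q^{\xi^2}$, and by scaling and translating
$$\hat\psi_{j,k}(\xi)=2^{-j}\sqrt{2\pi}\;q^{\xi^2/4^j}\,e^{-2\pi i k\xi 2^{-j}}. \tag{1}$$

By a mass $c$ at the frequency $Y$ we mean the functional $f\mapsto c\,\hat f(-Y)=c\int f(x)e^{2\pi iYx}dx$. Let us look for a combination of two masses that vanishes on all of level $2$. By (1), a unit mass at $Y$ gives on $\psi_{2,k}$ the value $\frac{\sqrt{2\pi}}4q^{Y^2/16}e^{2\pi i kY/4}$. For cancellation at every $k$ the phases must agree, so the two frequencies must be congruent mod $4$. Take $Y=1$ with mass $1$ and $Y=-3$ with mass $-c$. On $\psi_{2,k}$ we get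
$$\tfrac{\sqrt{2\pi}}4\,e^{2\pi i k/4}\bigl(q^{1/16}-c\,q^{9/16}\bigr),$$
which is zero for all $k$ exactly when $c=q^{-1/2}=e^{T/2}\approx 1.93\cdot10^4$. The same computation works for any $\omega$ and any level $j$. Unit mass at $\omega$ is balanced on level $j$ by a mass at $\omega-2^j$ of relative size
$$-q^{(\omega^2-(2^j-\omega)^2)/4^j}=-q^{-(1-2s)},\qquad s=\omega2^{-j},$$
and for $0<s<\frac12$ this is larger than $1$ in modulus.

Continue. The mass at $-3$ can be balanced on level $3$ by one at $-3+8=5$, with factor $-q^{-(1-6/8)}=-q^{-1/4}$. Then $5$ can be balanced on level $4$ by $5-16=-11$, with factor $-q^{-3/8}$, and so on. The frequencies are $Y_n=(-1)^nJ_{n+2}$ with $J_k=(2^k-(-1)^k)/3$, because $J_k+J_{k+1}=2^k$. The $n$-th factor has exponent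
$$1-2J_{n+2}2^{-(n+2)}=\tfrac13+\tfrac16(-\tfrac12)^n ,$$
so after $n$ steps the modulus of the mass is $q^{-n/3-(1-(-1/2)^n)/9}$. This lies between two constant multiples of $e^{nT/3}$, while $|Y_n|$ is comparable to $2^n$. Each doubling of the frequency costs a factor close to $e^{T/3}\approx720$, which lies between $2^9=512$ and $2^{10}=1024$. In other words the mass at $Y_n$ is comparable to $|Y_n|^{T/(3\ln2)}$, with $T/(3\ln 2)=9.49\ldots$.

Growth of this kind meets a limit in Sobolev spaces. If $g$ is a bounded functional on a space whose norm controls $m$ derivatives, then testing $g$ on $e_\omega\varphi$ with a fixed Schwartz function $\varphi$ gives $|\langle g,e_\omega\varphi\rangle|\le C(1+|\omega|)^m$. The growth exponent $9.49\ldots$ is compatible with $m=10$ and not with $m=9$.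

The chain by itself is not an annihilator of all levels. On level $3$ only frequencies congruent mod $8$ can cancel; $-3,5,-11,21,\dots$ are all congruent to $5$ mod $8$, since consecutive ones differ by $8,16,32,\dots$, and the mass at $1$ is alone in its class. So the chain only suggests an exponent. The question is whether the exponent is right.

For $m\in\mathbb N$ and $1\le p<\infty$ let $W^{m,p}=W^{m,p}(\mathbb R)$ be the space of $f\in L^p(\mathbb R)$ whose distributional derivatives $f^{(i)}$, $0\le i\le m$, lie in $L^p(\mathbb R)$, with norm $\|f\|_{W^{m,p}}=\sum_{i=0}^m\|f^{(i)}\|_{L^p}$. A family in $W^{m,p}$ **spans** $W^{m,p}$ if its finite linear combinations are dense. The following was posed in the text "Sobolev Spaces And Approximation"; the case $m=0$ (the $L^p$ case, $1\le p<\infty$) is known to be true.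

**Conjecture 1.** If $\psi(x)=e^{-x^2/2}$ then $\{\psi_{j,k}:j>0,\ k\in\mathbb Z\}$ spans $W^{m,p}$ for each $1\le p<\infty$, $m\in\mathbb N$.

The conjecture is false, and the threshold is where the chain predicts it.

**Theorem.** Let $\psi(x)=e^{-x^2/2}$ and $1\le p<\infty$. Then $\{\psi_{j,k}:j>0,\ k\in\mathbb Z\}$ spans $W^{m,p}(\mathbb R)$ if and only if $m\le 9$.

Sections 3 and 4 prove spanning for $m\le9$. Sections 5 to 10 prove failure for $m\ge10$; they do not use Sections 3 and 4, and by themselves they disprove the conjecture.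

## 2. Annihilating functionals, and the example of one level

By the Hahn–Banach theorem, a family spans $W^{m,p}$ if and only if the zero functional is the only element of $(W^{m,p})^*$ that vanishes on the family. We use complex scalars. This is harmless because $\psi$ is real. A real annihilating functional extends complex-linearly to an annihilating one. Conversely, the real and imaginary parts of a complex annihilating functional, restricted to real functions, are real annihilating functionals, and both are zero only if the functional is zero.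

We also use that Schwartz functions are dense in $W^{m,p}$ for $p<\infty$. Bounds on the derivative of a Lipschitz function are meant almost everywhere; on an interval, the Lipschitz constant is the essential supremum of the modulus of the derivative. The numbers to keep in mind are
$$T/3=6.57973\ldots,\qquad 9\ln2=6.23832\ldots,\qquad10\ln2=6.93147\ldots.$$

**Example (one level does not span $L^p$).** A point mass $f\mapsto\hat f(-Y)$ is not bounded on $L^p$ or $W^{m,p}$ when $p>1$. Indeed, for $\chi\in C_c^\infty$ with $\int\chi\ne0$, the functions $R^{-1/p}\chi(x/R)e^{-2\pi iYx}$, $R\ge1$, are bounded in $W^{m,p}$, while their Fourier transforms at $-Y$ equal $R^{1-1/p}\int\chi$. The cure is to average over the frequency. Let $P(u)=\max(0,\frac14-|u-\frac12|)$ and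
$$\lambda(f)=\int_0^1P(u)\Bigl[\hat f(-(1+u))-q^{-(1-u)/2}\hat f(4-(1+u))\Bigr]du .$$
With $\omega=1+u$, $j=2$ we have $1-2s=\frac{1-u}2$, so by Section 1 the bracket is zero for every $f=\psi_{2,k}$. Moreover $\lambda(f)=\int fH\,dx$, where $H$ is the inverse Fourier transform of a compactly supported Lipschitz function $h$. Then $H$ is bounded, and $H$ and $xH$ lie in $L^2$ by Plancherel; Cauchy–Schwarz gives $H\in L^1$, so $H\in L^{p'}$ for all $p'$. Thus $\lambda$ is bounded on $L^p$, and it is nonzero since $h\neq0$. So $\{\psi_{2,k}:k\in\mathbb Z\}$ does not span $L^p$. The difficulty lies in treating all levels at once.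

## 3. Spanning for $m\le9$: a recursion in the frequency

It suffices to treat $m=9$. If the family spans $W^{9,p}$, then every Schwartz function is a limit of finite combinations in $W^{9,p}$, hence in $W^{m,p}$ for $m\le9$, and Schwartz functions are dense there.

Let $g\in(W^{9,p})^*$ vanish on all $\psi_{j,k}$ with $j\ge1$. Let $D=\{\varphi:\hat\varphi\in C_c^\infty\}$. This set is dense in $W^{9,p}$: if $f$ is Schwartz and $\vartheta\in C_c^\infty$ equals $1$ near $0$, then $\hat f\,\vartheta(\cdot/R)\to\hat f$ in the Schwartz topology as $R\to\infty$, so the inverse transforms converge to $f$ in the Schwartz topology and hence in $W^{9,p}$. Fix $\varphi\in D$ with $\operatorname{supp}\hat\varphi\subset[-H,H]$. We show $\langle g,\varphi\rangle=0$; then $g=0$.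

**Step A1 (the quantities to control).** This step sets up a family of test functions that is closed under the operations below. The Gaussian $q^{\xi^2/4^j}$ is not constant on the support of a shifted $\hat\varphi$, and its variation there produces exponential factors in $\xi$. These are imaginary translations, so we include them from the start. For $y\in\mathbb R$ let
$$\hat\varphi_y(\xi)=\hat\varphi(\xi)e^{-2\pi y\xi},\qquad\text{that is, }\varphi_y(x)=\varphi(x+iy),\qquad G(\omega,y)=\langle g,e_\omega\varphi_y\rangle .$$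
For any $f$ with $\hat f\in C_c^\infty$ we have $(1+4\pi^2x^2)|f(x)|\le\|\hat f\|_1+\|\hat f''\|_1$. Take $f=\varphi_y^{(b)}$, $0\le b\le9$, so $\hat f(\xi)=(2\pi i\xi)^b\hat\varphi(\xi)e^{-2\pi y\xi}$. Two derivatives produce at most a factor $C(1+|y|)^2$, and $|e^{-2\pi y\xi}|\le e^{2\pi H|y|}$ on the support. Since $(1+4\pi^2x^2)^{-1}\in L^p$, we get $\|\varphi^{(b)}_y\|_p\le C(1+|y|)^2e^{2\pi H|y|}$. Let $\beta=2\pi H+1$. As $(1+|y|)^2\le Ce^{|y|}$, the Leibniz rule gives
$$\|e_\omega\varphi_y\|_{W^{9,p}}\le C(1+|\omega|)^9e^{\beta|y|}. \tag{2}$$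
This holds for every $p\ge1$, in particular also with $p=1$.

**Step A2 (what level $j$ says).** The aim is to turn "$g$ vanishes on level $j$" into a relation between the values $G(\omega+2^jl,\cdot)$, $l\in\mathbb Z$. Fix $j\ge1$ and $f=e_\omega\varphi_y$, so that $\hat f=\hat\varphi_y(\cdot-\omega)$ has compact support. The function
$$a(\xi)=\sum_{l\in\mathbb Z}\hat f(\xi+2^jl)\,q^{-(\xi+2^jl)^2/4^j}$$
is smooth and $2^j$-periodic, so $a(\xi)=\sum_k a_k'e^{-2\pi ik\xi2^{-j}}$ with rapidly decreasing $a_k'$. Let $F$ be defined by $\hat F(\xi)=a(\xi)q^{\xi^2/4^j}$. By (1), $F=\sum_ka_k\psi_{j,k}$ with $a_k=2^ja'_k/\sqrt{2\pi}$ and $\sum|a_k|<\infty$. The norm $\|\psi_{j,k}\|_{W^{9,p}}$ does not depend on $k$, so the series converges in $W^{9,p}$; it also converges in $L^1$, so the limit has the Fourier transform we claim. Hence $\langle g,F\rangle=0$.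

Now compute $F$ differently. Replace $l$ by $-l$ and write $\eta=\xi-2^jl$; then $(\xi^2-\eta^2)/4^j=l^2+2l\eta2^{-j}$, so
$$\hat F(\xi)=\sum_l\hat f(\xi-2^jl)\,q^{\,l^2+2l(\xi-2^jl)2^{-j}} .$$
In the $l$-th term put $t=\xi-2^jl-\omega$. Then $\hat f(\xi-2^jl)=\hat\varphi_y(t)$, and the power of $q$ is $q^{l^2+2l\omega2^{-j}}q^{2lt2^{-j}}$ with $q^{2lt2^{-j}}=e^{-2\pi(2\pi l2^{-j})t}$, because $2T=4\pi^2$. The last factor turns $\hat\varphi_y(t)$ into $\hat\varphi_{y+2\pi l2^{-j}}(t)$. Hence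
$$F=\sum_{l\in\mathbb Z}q^{\,l^2+2l\omega2^{-j}}\,e_{\omega+2^jl}\,\varphi_{y+2\pi l2^{-j}} . \tag{3}$$
By (2) this converges absolutely in $W^{9,p}$ and in $L^1$, since $q^{l^2}$ beats $e^{C|l|}(1+|l|)^9$.

**Step A3 (the recursion).** We remove $y$ by a weighted supremum. For $\omega\ge0$ let
$$S(\omega)=\sup_ye^{-\beta|y|}\max(|G(\omega,y)|,|G(-\omega,y)|),$$
and extend $S$ to an even function. By (2), $S(\omega)\le C(1+|\omega|)^9$. Apply $g$ to (3) and isolate $l=0$:
$$|G(\omega,y)|\le\sum_{l\ne0}q^{\,l^2+2l\omega2^{-j}}S(\omega+2^jl)\,e^{\beta|y|+2\pi\beta|l|2^{-j}} .$$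
For $-\omega$ in place of $\omega$, replace $l$ by $-l$; the coefficients are the same and the frequencies become $-(\omega+2^jl)$. With $\mu_j=e^{2\pi\beta2^{-j}}$ we get, for all $\omega\ge0$ and $j\ge1$,
$$S(\omega)\le\sum_{l\ne0}q^{\,l^2+2l\omega2^{-j}}\mu_j^{|l|}\,S(\omega+2^jl). \tag{4}$$
If $s=\omega2^{-j}<\frac12$, all frequencies on the right have modulus at least $2^j-\omega>\omega$: the recursion looks outward. The main term is $l=-1$, with coefficient $q^{1-2s}$, the reciprocal of the factor of Section 1.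

## 4. Contraction for the weight $2^{9L(\omega)}$

We know $S(\omega)=O(\omega^9)$. It is natural to look for $j$ depending on $\omega$ such that (4) makes the best constant in $S\le K\omega^9$ smaller than itself. The main term asks for $q^{1-2s}\bigl(\frac{1-s}s\bigr)^9<1$ for some admissible $s=\omega2^{-j}$.

This fails at $\omega=2^i$. The outward levels are $j\ge i+1$, with $s=2^{-n}$, $n\ge1$. For $n=1$ the quantity is exactly $1$. For $n=2$ it is $q^{1/2}3^9$; since $3^9=19683$ and $q^{-1/2}=e^{T/2}<19340$, it exceeds $1$. For $n=3$ it is $q^{3/4}7^9>3\cdot10^{-7}\cdot4\cdot10^7>1$. For $n\ge4$ it is at least $q\cdot15^9>2\cdot10^{-9}\cdot3\cdot10^{10}>1$. So with the plain power there is no gain at powers of $2$, although at $s=\frac13$ the quantity is $e^{-T/3+9\ln2}<1$.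

The way out is a weight that is comparable to $\omega^9$ but adapted to the reflection $\omega\mapsto2^j-\omega$. In the coordinates $\omega=2^i(1+u)$ this reflection is affine in $u$, and so is the exponent $1-2s$. A weight whose logarithm is affine in $u$ turns the comparison of logarithms into a comparison of linear functions.

**Step A4 (the weight).** For $\omega=2^i(1+u)$ with $i\in\mathbb Z$, $0\le u<1$, let $L(\omega)=i+u$, and put $w(\omega)=2^{9L(|\omega|)}$ for $\omega\ne0$. On $[0,1]$ we have $0\le\log_2(1+u)-u\le0.09$; the maximum, at $1+u=1/\ln2$, is $0.0860\ldots$. Since $2^{0.81}<1.76$,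
$$|\omega|^9/1.76\le w(\omega)\le|\omega|^9 . \tag{5}$$
Let $d=T/3-9\ln2>0.341$. Choose $\Omega\ge1$ so large that $\mu_j\le1.01$ whenever $2^j\ge2\Omega$, and let
$$K=\sup_{\omega\ge\Omega}S(\omega)/w(\omega),$$
which is finite by $S(\omega)\le C(1+\omega)^9$ and (5). Let $\omega=2^i(1+u)\ge\Omega$; then $i\ge0$. We choose $j$ and bound the terms of (4).

**Step A5 (the main term $l=-1$).** We show that it contracts.

Case $u\le0.9$. Take $j=i+2$, so $s=(1+u)/4$ and $1-2s=\frac{1-u}2$. Since $2^j-\omega=2^i(3-u)=2^{i+1}\bigl(1+\frac{1-u}2\bigr)$, passing from $\omega$ to $2^j-\omega$ increases $L$ by $1+\frac{1-u}2-u=\frac32(1-u)$. Hence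
$$q^{1-2s}\frac{w(2^j-\omega)}{w(\omega)}=\exp\Bigl(-\tfrac T2(1-u)+\tfrac32(1-u)\,9\ln2\Bigr)=e^{-\frac32d(1-u)}\le e^{-0.051}<0.951 .$$

Case $u>0.9$. Here the previous gain degenerates as $u\to1$, so we take one level more: $j=i+3$, $s=(1+u)/8$, $1-2s=\frac{3-u}4$. Now $2^j-\omega=2^i(7-u)=2^{i+2}\bigl(1+\frac{3-u}4\bigr)$, and $L$ increases by $2+\frac{3-u}4-u=\frac{11-5u}4$. With $9\ln2=\frac T3-d$ the exponent is
$$-\tfrac T4(3-u)+\tfrac{11-5u}4\bigl(\tfrac T3-d\bigr)=\tfrac T6(1-u)-d\,\tfrac{11-5u}4\le0.33-0.51,$$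
because $\frac T6\cdot0.1<0.33$ and $\frac{11-5u}4\ge\frac32$. So the quotient is at most $e^{-0.18}<0.85$.

**Step A6 (the other terms).** We show that they are negligible. In both cases $0.2375\le s\le0.475$. By (5) and $\omega=s2^j$,
$$\frac{w(\omega+2^jl)}{w(\omega)}\le1.76\Bigl(\frac{|l+s|}s\Bigr)^9 .$$
Since $s<\frac12$, we have $2^j\ge2\omega\ge2\Omega$, so $\mu_j\le1.01$. As $1/0.2375<4.22$:

- for $l=n\ge1$ we have $(n+s)/s\le5.22n$, and the coefficient times the weight quotient is at most $1.76\,\mu_j^n\,q^{n^2+0.475n}(5.22n)^9$;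
- for $l=-n$, $n\ge2$, we have $(n-s)/s\le4.22n$, and it is at most $1.76\,\mu_j^n\,q^{n^2-0.95n}(4.22n)^9$.

For $l=1$ the bound is at most $1.76\cdot1.01\cdot2.3\cdot10^{-13}\cdot2.9\cdot10^6<2\cdot10^{-6}$, using $q^{1.475}<2.3\cdot10^{-13}$. For $l=-2$ it is at most $1.76\cdot1.01^2\cdot q^{2.1}(8.44)^9<1.8\cdot10^{-18}\cdot2.2\cdot10^8<10^{-8}$. The ratios of successive bounds are at most $1.01\,q^{3.475}2^9$ in the first list and $1.01\,q^{4.05}(1.5)^9$ in the second, both below $10^{-3}$. So these terms sum to less than $10^{-5}$.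

**Step A7 (conclusion).** All frequencies on the right of (4) satisfy $|\omega+2^jl|\ge2^j-\omega\ge\omega\ge\Omega$, so $S(\omega+2^jl)\le Kw(\omega+2^jl)$. Steps A5 and A6 give
$$S(\omega)\le K\bigl(1.01\cdot0.951+10^{-5}\bigr)w(\omega)\le0.97\,K\,w(\omega)\qquad(\omega\ge\Omega).$$
Thus $K\le0.97K$ with $K$ finite, so $K=0$ and $S=0$ for $|\omega|\ge\Omega$. For arbitrary $\omega\ge0$ choose $j\ge1$ with $2^j\ge\Omega+\omega$. Every frequency on the right of (4) has modulus at least $2^j-\omega\ge\Omega$, so $S(\omega)=0$. In particular $\langle g,\varphi\rangle=G(0,0)=0$. Hence $g=0$, and the family spans $W^{m,p}$ for $m\le9$. $\blacksquare$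

## 5. Four masses that kill two levels

Now we want a nonzero annihilator on $W^{10,p}$. The dilation $f\mapsto f(2\,\cdot)$ is an isomorphism of $W^{m,p}$ onto itself and takes $\psi_{j,k}$ to $\psi_{j+1,k}$. So the families $\{j\ge1\}$ and $\{j\ge2\}$ span or fail to span together, and we may work with $j\ge2$.

Start again from unit mass at $1$. On level $2$ it is balanced by $-3$, on level $3$ by $1-8=-7$ with mass $-q^{-3/4}$. The mass at $-3$ must also be balanced on level $3$, by $5$. So try the masses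
$$1\text{ at }1,\qquad-q^{-1/2}\text{ at }-3,\qquad q^{-3/4}\text{ at }5,\qquad-q^{-3/4}\text{ at }-7 ,$$
where every new mass balances its parent on the level at which it was introduced. On level $3$ the classes mod $8$ are $\{1,-7\}$ and $\{-3,5\}$, and both sums vanish: $q^{1/64}-q^{-48/64+49/64}=0$ and $-q^{-32/64+9/64}+q^{-48/64+25/64}=0$. On level $2$, however, all four frequencies are congruent mod $4$, and the sum is
$$q^{1/16}-q^{1/16}+q^{13/16}-q^{37/16}\ne0 .$$
The later masses spoil the earlier level. This is the point at which the greedy choice of factors stops working.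

It can be repaired here by hand. Give $-3$ the mass $-c$, and give $5$ the mass $cq^{-1/4}$. Level $3$ still cancels for every $c$. Level $2$ requires
$$q^{1/16}-c\,q^{9/16}+c\,q^{21/16}-q^{37/16}=0,\qquad\text{i.e.}\qquad c=q^{-1/2}\,\frac{1-q^{9/4}}{1-q^{3/4}} .$$
So the greedy factor $q^{-1/2}$ has to be multiplied by a correction. Its denominator accounts for the descendants of the child $-3$, and its numerator for the competing child $-7$. With infinitely many levels every factor depends on all later factors, and we get an infinite nonlinear system for the corrections. The next section sets it up.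

## 6. The tree of reflected frequencies and its equations

For $k\ge2$ and $u\in[0,1]$ let
$$\phi_k(u)=1-(1+u)2^{1-k}.$$
If a frequency has modulus $2^I(1+u)$, then reflecting it at level $I+k$ gives one of modulus $2^{I+k}-2^I(1+u)=2^{I+k-1}(1+\phi_k(u))$. So $\phi_k$ records the new position inside its dyadic interval. We shall use
$$\phi_2(u)=\tfrac{1-u}2\in[0,\tfrac12],\quad\phi_k\ge\tfrac12\ (k\ge3),\quad1-\phi_k(u)=(1+u)2^{1-k}\ge2^{1-k}=|\phi_k'|,\quad\phi_2(1)=0,$$
and $\phi_{k+1}(1)=1-2^{1-k}=\phi_k(0)$ for $k\ge2$.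

**Definition (paths).** Let $\mathcal P$ be the set of finite sequences $\tau=(k_1,\dots,k_n)$ with $n=|\tau|\ge0$ and all $k_l\ge2$. For $u\in[0,1]$ let $u_0=u$, $u_l=\phi_{k_l}(u_{l-1})$. Given positive functions $\alpha_k$ on $[0,1]$, let
$$I_\tau=\sum_{l=1}^n(k_l-1),\qquad c_\tau(u)=\prod_{l=1}^n\bigl(-\alpha_{k_l}(u_{l-1})\bigr),\qquad Y_\tau(u)=(-1)^n2^{I_\tau}(1+u_n).$$

For instance, at $u=0$: the empty path has $Y=1$. The path $(2)$ has $u_1=\frac12$, $I=1$, $Y=-3$. The path $(3)$ has $u_1=\frac34$, $I=2$, $Y=-7$. The path $(2,2)$ has $u_2=\frac14$, $I=2$, $Y=5$. The path $(2,3)$ has $u_2=\frac58$, $I=3$, $Y=13$.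

By the computation above,
$$Y_{\tau k}=Y_\tau-(-1)^{|\tau|}2^{I_\tau+k}. \tag{6}$$
Hence $Y_\tau(u)=1+u+M_\tau$ with an integer $M_\tau$ that does not depend on $u$. Also $|Y_\tau|\ge2^{I_\tau}$, and for concatenated paths $c_{\tau\sigma}(u)=c_\tau(u)c_\sigma(u_n)$ and $|Y_{\tau\sigma}(u)|=2^{I_\tau}|Y_\sigma(u_n)|$, where $n=|\tau|$.

We want $\sum_{\tau}c_\tau(u)\hat f(-Y_\tau(u))$ to vanish on every level $j\ge2$. Here is the formal computation. Let
$$\Theta_r(z)=\sum_{\sigma\in\mathcal P}c_\sigma(z)\,q^{4^{r-1}Y_\sigma(z)^2}.$$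
This is the total contribution, on level $j=I+1-r$, of the subtree hanging from a mass of modulus $2^I(1+z)$, relative to that mass. Splitting by the first step of $\sigma$ gives equation (8) below. On level $j$, a mass $Y_{\tau'}$ with $I_{\tau'}\le j-2$ is congruent mod $2^j$ to all descendants that start with a step $k\ge k'=j-I_{\tau'}$. We ask that $Y_{\tau'}$ and these descendants cancel, which is equation (7) with $u$ the last position of $\tau'$:
$$\sum_{k\ge k'}\alpha_k(u)\,\Theta_{k-k'}(\phi_k(u))=q^{4^{-k'}(1+u)^2}\qquad(k'\ge2), \tag{7}$$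
$$\Theta_r(z)=q^{4^{r-1}(1+z)^2}-\sum_{k\ge2}\alpha_k(z)\,\Theta_{r+k-1}(\phi_k(z))\qquad(r\ge0). \tag{8}$$
From here on the logic is reversed: we first find functions $\alpha_k>0$ and $\Theta_r$ that satisfy (7) and (8), and then prove that the series converge.

**Normalization.** We divide out the Gaussian sizes. Write
$$\Theta_r(z)=q^{4^{r-1}(1+z)^2}\Lambda_r(z),\qquad\rho_r=\Lambda_r/\Lambda_0,\qquad\alpha_k(u)=q^{-\phi_k(u)}A_k(u),\qquad A_k(u)=\frac{a_k(u)}{\Lambda_0(\phi_k(u))} .$$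
Here $q^{-\phi_k}$ is the greedy factor and $A_k$ the correction. Then (7) and (8) are equivalent to
$$a_k(u)+\sum_{r\ge1}q^{(4^r-1)\phi_{k+r}(u)}\rho_r(\phi_{k+r}(u))\,a_{k+r}(u)=1\qquad(k\ge2), \tag{9}$$
$$\Lambda_r(z)=1-\sum_{k\ge2}q^{(4^{r+k-1}-1)\phi_k(z)}a_k(z)\,\rho_{r+k-1}(\phi_k(z))\qquad(r\ge0). \tag{10}$$
To see this, let $s=(1+u)2^{-k}$, so $\phi_k(u)=1-2s$, $1+\phi_k(u)=2(1-s)$ and $(1-s)^2-s^2=1-2s$. In (7) put $k=k'+r$. Then $4^{-k'}(1+u)^2=4^rs^2$ and $4^{r-1}(1+\phi_k)^2=4^r(1-s)^2$. After division by the right side, the $k$-th term has exponent $-\phi_k+4^r(1-s)^2-4^rs^2=(4^r-1)\phi_k$ and coefficient $A_k\Lambda_r(\phi_k)=a_k\rho_r(\phi_k)$. This is (9) with $k'$ in place of $k$. In (8), with $s=(1+z)2^{-k}$, divide by $q^{4^{r-1}(1+z)^2}=q^{4^{r+k-1}s^2}$. The exponent of the $k$-th term becomes $4^{r+k-1}(1-s)^2-\phi_k-4^{r+k-1}s^2=(4^{r+k-1}-1)\phi_k$, and we get (10).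

If in (10) we keep only $k=2$ and replace $a_2$ and $\rho_{r+1}$ by $1$, we obtain the first approximation
$$\Lambda_r^0(z)=1-q^{E_r(1-z)/2}=1-e^{-TE_r(1-z)/2},\qquad E_r=4^{r+1}-1 .$$
At $z=\phi_2(0)=\frac12$ and $r=0$ this is $1-q^{3/4}$, the denominator found in Section 5. Note that $\Lambda_0^0(1)=0$, so the corrections $A_k$ blow up as $\phi_k\to1$. This is the delicate region in the next proof.

## 7. Solving the nonlinear system

**Proposition 1.** There are continuous $\Lambda_r:[0,1]\to\mathbb R$ ($r\ge0$) and $a_k:[0,1]\to\mathbb R$ ($k\ge2$), with $\Lambda_0>0$ on $[0,1)$, such that (9) and (10) hold with $\rho_r=\Lambda_r/\Lambda_0$ on $[0,1)$. Moreover the bounds (11)–(14) below hold, $\Lambda_r(1)=0$, and on $[0,\frac12]$: $|\Lambda_r-1|\le1.1\cdot10^{-5}$, $|\Lambda_0'|\le2.2\cdot10^{-5}$.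

In (9) and (10), $\rho$ is only evaluated at points $\phi_k(\cdot)\le1-2^{1-k}<1$. The plan is a fixed point argument: given $\Lambda$, solve (9) for $a$, insert $a$ into the right side of (10), and obtain a new $\Lambda$. The obvious map has a defect. To bound $\rho_r=\Lambda_r/\Lambda_0$ near $z=1$ we need all $\Lambda_r$ to vanish at $1$, and nothing guarantees that the right side of (10) vanishes at $1$ when $\Lambda$ is not yet a solution. We therefore force the value $0$ at $1$ by subtracting a correction, find a fixed point of the modified map, and show at the end that the correction is zero there.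

**Step B1 (the compact convex set).** Let $\mathcal K$ be the set of sequences $(\Lambda_r)_{r\ge0}$, $\Lambda_r=\Lambda_r^0+\eta_r$, with $\eta_r$ real and Lipschitz on $[0,1]$, $\eta_r(1)=0$, and
$$|\eta_r|\le10^{-5},\quad|\eta_r'|\le10^{-5}\ \text{ on }[0,\tfrac12],\qquad|\eta_r'|\le10^{-2}\,4^r\ \text{ on }[\tfrac12,1].$$
It is nonempty and convex. Each coordinate set is bounded, equi-Lipschitz and closed under uniform limits, so by Arzelà–Ascoli and Tychonoff $\mathcal K$ is compact in $C[0,1]^{\mathbb N}$ (product of uniform topologies). Let $\theta=e^{-3T/4}=q^{3/4}<4\cdot10^{-7}$.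

**Step B2 (bounds valid for every $\Lambda\in\mathcal K$).** We need $\Lambda_0$ bounded below and $\rho_r$, $\rho_r'$ bounded above. Let $\zeta=1-z$.

On $[\frac12,1]$: since $\eta_r(1)=0$, $|\eta_r|\le0.01\cdot4^r\zeta$. The function $\Lambda_0^0=1-e^{-3T\zeta/2}$ is concave in $\zeta$, is $0$ at $\zeta=0$ and $1-\theta$ at $\zeta=\frac12$, so $\Lambda_0^0\ge2\zeta(1-\theta)\ge1.999\,\zeta$. Therefore $|\eta_r|\le0.0051\cdot4^r\Lambda_0^0$, and
$$\Lambda_0\ge0.994\,\Lambda_0^0,\qquad\Lambda_0\ge1.98\,\zeta\qquad\text{on }[\tfrac12,1]. \tag{11}$$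
For $n\ge1$, $x\ge0$ we have $1-e^{-nx}\le n(1-e^{-x})$. With $n=E_r/3\le\frac43 4^r$ and $x=3T\zeta/2$ this gives $\Lambda_r^0\le\frac43 4^r\Lambda_0^0$. So $|\Lambda_r|\le1.339\cdot4^r\Lambda_0^0\le1.4\cdot4^r\Lambda_0$ on $[\frac12,1]$.

On $[0,\frac12]$: $1-\theta\le\Lambda_r^0\le1$, so $|\Lambda_r-1|\le\theta+10^{-5}\le1.1\cdot10^{-5}$.

Together, on $[0,1)$ we have $\Lambda_0>0$ and
$$|\rho_r|\le1.4\cdot4^r . \tag{12}$$
For derivatives, $|\Lambda_r'|\le\frac{TE_r}2+10^{-2}4^r\le39.49\cdot4^r$ and $|\Lambda_0'|\le\frac{3T}2+10^{-2}\le29.62$. With (11) and (12), on $[\frac12,1)$,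
$$|\rho_r'|\le\frac{|\Lambda_r'|+|\rho_r||\Lambda_0'|}{\Lambda_0}\le\frac{(39.49+1.4\cdot29.62)4^r}{1.98\,\zeta}\le\frac{42\cdot4^r}\zeta .$$
For $n\ge3$ we have $\phi_n\ge\frac12$ and $1-\phi_n\ge2^{1-n}=|\phi_n'|$, so the singularity $1/\zeta$ is compensated:
$$\Bigl|\frac d{du}\rho_r(\phi_n(u))\Bigr|\le42\cdot4^r\qquad(n\ge3). \tag{13}$$

**Step B3 (solving (9) for $a$).** For given $\Lambda$, (9) is linear in $a$ and a tiny perturbation of $a=1$. For $k\ge2$, $r\ge1$ let $G_{k,r}(u)=q^{(4^r-1)\phi_{k+r}(u)}\rho_r(\phi_{k+r}(u))$. Here $k+r\ge3$, so $\phi_{k+r}\ge\frac12$ and $|\phi_{k+r}'|\le\frac14$. Thus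
$$|G_{k,r}|\le1.4\cdot4^rq^{(4^r-1)/2},\qquad\mathrm{Lip}(G_{k,r})\le q^{(4^r-1)/2}\bigl(\tfrac T4\cdot1.4\cdot16^r+42\cdot4^r\bigr)\le49\cdot16^r\,q^{(4^r-1)/2}.$$
At $r=1$ the power of $q$ is $q^{3/2}=\theta^2<1.6\cdot10^{-13}$, and successive ratios of these bounds are at most $16q^6<10^{-40}$. Hence $\sum_r|G_{k,r}|\le\gamma:=10^{-11}$ and $\sum_r\mathrm{Lip}(G_{k,r})\le\gamma':=10^{-9}$. For a sequence $b=(b_k)_{k\ge2}$ of functions let $\|b\|=\sup_k\|b_k\|_\infty$, $|b|_{\rm Lip}=\sup_k\mathrm{Lip}(b_k)$ and $(\Gamma b)_k=\sum_{r\ge1}G_{k,r}b_{k+r}$. Then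
$$\|\Gamma b\|\le\gamma\|b\|,\qquad|\Gamma b|_{\rm Lip}\le\gamma'\|b\|+\gamma|b|_{\rm Lip},$$
so by induction $\|\Gamma^n1\|\le\gamma^n$ and $|\Gamma^n1|_{\rm Lip}\le\gamma'\gamma^{n-1}+\gamma(n-1)\gamma^{n-2}\gamma'=n\gamma^{n-1}\gamma'$. Equation (9) reads $a=1-\Gamma a$. For each fixed $u$, $\Gamma$ acts on $\ell^\infty$ with norm at most $\gamma<1$, so (9) has exactly one bounded solution, $a=\sum_n(-\Gamma)^n1$, and
$$|a_k-1|\le\frac\gamma{1-\gamma}\le2\cdot10^{-11},\qquad\mathrm{Lip}(a_k)\le\frac{\gamma'}{(1-\gamma)^2}\le2\cdot10^{-9}. \tag{14}$$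

**Step B4 (the map).** Given $\Lambda\in\mathcal K$ and its $a$, let $\Lambda_r^\sharp(z)$ be the right side of (10), let $\chi(z)=\max(0,2z-1)$, and set
$$\mathcal N(\Lambda)_r=\Lambda_r^\sharp-\Lambda_r^\sharp(1)\,\chi .$$

**Step B5 ($\mathcal N(\mathcal K)\subset\mathcal K$).** We estimate the new $\eta_r=\mathcal N(\Lambda)_r-\Lambda_r^0$.

Let $t_r$ be the sum of the terms $k\ge3$ in (10), and in such a term write $N=4^{r+k-1}\ge16$. Since $\phi_k\ge\frac12$ and $|\phi_k'|\le\frac14$, (12)–(14) bound the term by $1.5Nq^{(N-1)/2}$. Differentiating the three factors in turn bounds its Lipschitz constant by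
$$\bigl(7N^2+N+43N\bigr)q^{(N-1)/2}\le60N^2q^{(N-1)/2}.$$
The function $N^2q^{N/2}$ decreases for $N\ge16$, the ratio from $N$ to $4N$ is $16q^{3N/2}<10^{-3}$, and $q^{15/2}=\theta^{10}<10^{-60}$. So $|t_r|$ and $\mathrm{Lip}(t_r)$ are below $10^{-50}$.

The term $k=2$ carries the weight. With $x=\phi_2(z)=\frac{1-z}2\in[0,\frac12]$ and $e(z)=a_2(z)\rho_{r+1}(x)-1$,
$$\Lambda_r^\sharp=1-q^{E_rx}(1+e)-t_r=\Lambda_r^0-q^{E_rx}e-t_r .$$
The argument $x$ lies in $[0,\frac12]$, where everything is well controlled. There both $\Lambda_{r+1}^0$ and $\Lambda_0^0$ lie in $[1-\theta,1]$, so $|\Lambda_{r+1}-\Lambda_0|\le\theta+2\cdot10^{-5}$, and with (14) and $\Lambda_0\ge1-1.1\cdot10^{-5}$ we get $|e|\le2.2\cdot10^{-5}$. Also on $[0,\frac12]$,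
$$|\Lambda_0'|\le\tfrac{3T}2\theta+10^{-5}\le2.2\cdot10^{-5},\qquad|\Lambda_{r+1}'|\le\tfrac{15T}2e^{-15T/4}+10^{-5}\le1.1\cdot10^{-5},$$
where we used that $Ee^{-TE/4}$ decreases for $E\ge3$ and $E_{r+1}\ge15$. So $|\rho_{r+1}'|\le3.4\cdot10^{-5}$ on $[0,\frac12]$. As $|dx/dz|=\frac12$, (14) gives $|e'|\le2\cdot10^{-5}$.

The new $\eta_r$ is $-q^{E_rx}e-t_r-\Lambda_r^\sharp(1)\chi$. At $z=1$ we have $x=0$ and $\Lambda_r^0(1)=0$, so $|\Lambda_r^\sharp(1)|=|e(1)+t_r(1)|\le2.3\cdot10^{-5}$. Now check the conditions.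

- For $z\in[0,\frac12]$: $x\ge\frac14$, so $q^{E_rx}\le\theta$; the $z$-derivative of $q^{E_rx}$ is at most $\frac{E_rT}2e^{-TE_r/4}\le\frac{3T}2\theta\le1.2\cdot10^{-5}$; and $\chi=0$. So $|\eta_r|\le2.2\cdot10^{-5}\theta+10^{-50}\le10^{-10}$ and $|\eta_r'|\le1.2\cdot10^{-5}\cdot2.2\cdot10^{-5}+2\cdot10^{-5}\theta+10^{-50}\le10^{-9}$.
- For $z\in[\frac12,1]$: since $\frac{E_rT}2\le39.48\cdot4^r$ and $\chi'=2$, $|\eta_r'|\le\frac{E_rT}2\cdot2.2\cdot10^{-5}+2\cdot10^{-5}+10^{-50}+4.6\cdot10^{-5}\le10^{-3}\,4^r$.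
- At $z=1$: $\eta_r(1)=\Lambda_r^\sharp(1)-\Lambda_r^\sharp(1)-\Lambda_r^0(1)=0$.

All three are within the limits of $\mathcal K$. In passing we have verified the bound on $\Lambda_0'$ in the proposition, for every $\Lambda\in\mathcal K$.

**Step B6 (continuity).** $\mathcal K$ is metrizable, so sequences suffice. Let $\Lambda^{(n)}\to\Lambda$ in $\mathcal K$, i.e. uniformly in each coordinate. On $[0,1-\delta']$, $\delta'>0$, the functions $\Lambda_0^{(n)}$ are bounded below by a positive constant independent of $n$, by (11) and the bound on $[0,\frac12]$; so $\rho_r^{(n)}\to\rho_r$ uniformly there. As $\phi_k([0,1])\subset[0,1-2^{1-k}]$, we get $G^{(n)}_{k,r}\to G_{k,r}$ uniformly for all $k,r$. The bound $1.4\cdot4^rq^{(4^r-1)/2}$ for $|G^{(n)}_{k,r}|$ is summable in $r$ and independent of $n$, so by induction on $l$, $((\Gamma^{(n)})^l1)_k\to(\Gamma^l1)_k$ uniformly for each $k$. Since $\|(\Gamma^{(n)})^l1\|\le\gamma^l$, summing over $l$ gives $a^{(n)}_k\to a_k$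 uniformly for each $k$. So each term of (10) converges uniformly, and the terms are dominated by a convergent series independent of $n$: $1.5Nq^{(N-1)/2}$ with $N=4^{r+k-1}$ for $k\ge3$, and one bounded term for $k=2$. Hence $\mathcal N(\Lambda^{(n)})_r\to\mathcal N(\Lambda)_r$ uniformly for each $r$. By the Schauder–Tychonoff theorem $\mathcal N$ has a fixed point $\Lambda\in\mathcal K$.

**Step B7 (the correction is zero).** We must show $\Lambda_r^\sharp(1)=0$ for all $r$; then the fixed point satisfies $\Lambda_r=\Lambda_r^\sharp$, which is (10). The reason is that the modulus $2$ can be written as $2^0(1+1)$ and as $2^1(1+0)$, and the equations respect this.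

Since $\chi(0)=0$, $\Lambda_r^\sharp(0)=\Lambda_r(0)$ for all $r$. Since $\phi_{k+1}(1)=\phi_k(0)$, equation (9) at $u=1$ with $k+1$ in place of $k$ says that the bounded sequence $(a_{k+1}(1))_{k\ge2}$ satisfies the system (9) at $u=0$. So does $(a_k(0))_{k\ge2}$. By the uniqueness in Step B3, $a_{k+1}(1)=a_k(0)$ for $k\ge2$.

Next, (9) with $k=2$, $u=1$, after substituting $k=r+1$ in the sum, is
$$a_2(1)=1-\sum_{k\ge2}q^{(4^{k-1}-1)\phi_k(0)}\rho_{k-1}(\phi_k(0))\,a_k(0)=\Lambda_0^\sharp(0)=\Lambda_0(0).$$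
As $\phi_2(1)=0$, the term $k=2$ of $\Lambda_r^\sharp(1)$ is $a_2(1)\rho_{r+1}(0)=\Lambda_{r+1}(0)$. In the terms $k\ge3$ shift $k\to k+1$:
$$\Lambda_r^\sharp(1)=1-\Lambda_{r+1}(0)-\sum_{k\ge2}q^{(4^{r+k}-1)\phi_k(0)}a_k(0)\,\rho_{r+k}(\phi_k(0))=1-\Lambda_{r+1}(0)-\bigl(1-\Lambda_{r+1}^\sharp(0)\bigr)=0 .\qquad\square$$

Fix this solution, and define $A_k$, $\alpha_k$, $\Theta_r$ by the normalization of Section 6. By (14) and $\Lambda_0>0$ on $[0,1)$ we have $A_k>0$ and $\alpha_k>0$, and (7), (8) hold.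

## 8. Summability of the tree with exponent $10$

Let $\delta=10\ln2-\frac T3>0.35$. We want $\sum_\tau|c_\tau|2^{-10I_\tau}<\infty$. Since the mass should grow by about $e^{T/3}$ per doubling, one expects the sum over paths of length $n$ to decay geometrically once the dependence on the position $u$ is absorbed in a weight $e^{-\kappa(u)}$. The first choice is $\kappa(u)=\frac T3u$. With it the one-step sum below fails at $u=1$: by (14) and $\Lambda_0\le1.01$ (which follows from $|\eta_0|\le0.0051$ and $\Lambda_0^0\le1$) we have $A_k\ge0.99$, and the terms $k=2,3$ alone, whose exponents at $u=1$ are $\delta$ and $2\delta$ by the formula for $D_k$ below, contribute at least $0.99(e^{-\delta}+e^{-2\delta})>1.18$. The remedy is to lower $\kappa$ by $1$ near $u=1$. The steps $k=2,3$ lead to positions at most $\frac34$, so they then gain a factor $e^{-1}$, and only the steps $k\ge4$, which are cheap, can lose it. Put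
$$b(u)=\mathbf 1_{\{u\ge0.76\}},\qquad\kappa(u)=\tfrac T3u-b(u).$$

**Lemma 2.** $\displaystyle\sum_{k\ge2}\alpha_k(u)\,2^{-10(k-1)}e^{-\kappa(\phi_k(u))}\le0.96\,e^{-\kappa(u)}$ for all $u\in[0,1]$.

*Proof.* Since $\ln\alpha_k=T\phi_k+\ln A_k$ and $10\ln2=\delta+\frac T3$, we have $\alpha_k2^{-10(k-1)}e^{\kappa(u)-\kappa(\phi_k)}=A_ke^{-D_k}$ with $D_k=\frac T3(k-1-2\phi_k-u)+\delta(k-1)+b(u)-b(\phi_k)$. Inserting $2\phi_k=2-(1+u)2^{2-k}$,
$$D_k=\tfrac T3\bigl(k-3-u+(1+u)2^{2-k}\bigr)+\delta(k-1)+b(u)-b(\phi_k(u)).$$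
We must show $\sum_kA_ke^{-D_k}\le0.96$.

**Step 1 (bounds for $A_k=a_k/\Lambda_0(\phi_k)$).** They follow from (14), (11) and the bound for $\Lambda_0$ on $[0,\frac12]$.

- $A_2\le1.0001$, since $\phi_2\in[0,\frac12]$.
- $A_3\le1.01$, since $1-\phi_3\ge\frac14$ and so $\Lambda_0(\phi_3)\ge0.994(1-\theta^{1/2})$.
- $A_4\le1.04$, since $1-\phi_4\ge\frac18$ and so $\Lambda_0(\phi_4)\ge0.994(1-\theta^{1/4})$ with $\theta^{1/4}<0.026$.
- $A_k\le0.26\cdot2^k$ for $k\ge5$, since $\Lambda_0(\phi_k)\ge1.98\cdot2^{1-k}$.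

Also $b(\phi_2)=b(\phi_3)=0$, because $\phi_2\le\frac12$ and $\phi_3\le\frac34$.

**Step 2 (the case $u<0.76$, where $b(u)=0$).**

- $k=2$: $D_2=\delta$, contribution $\le1.0001\,e^{-0.35}\le0.705$.
- $k=3$: $D_3=\frac T6(1-u)+2\delta\ge0.789+0.7$, contribution $\le1.01\,e^{-1.489}\le0.229$.
- $k=4$: $D_4\ge\frac T3(1.25-0.75u)+3\delta-1\ge4.47+1.05-1$, contribution $\le1.04\,e^{-4.52}\le0.012$.
- $k\ge5$: $D_k\ge\frac T3(k-3.76)+(k-1)\delta-1$. The $k=5$ term is $\le8.4\,e^{-8.55}\le0.002$, and successive ratios of these bounds are $2e^{-T/3-\delta}=2\cdot2^{-10}<0.01$, so the contribution is $\le0.003$.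

The total is at most $0.949$.

**Step 3 (the case $u\ge0.76$, where $b(u)=1$).** Now $b(u)-b(\phi_k)\ge0$, with value $1$ for $k=2,3$.

- $k=2$: $D_2=\delta+1$, contribution $\le0.705\,e^{-1}\le0.26$.
- $k=3$: $D_3\ge2\delta+1\ge1.7$, contribution $\le1.01\,e^{-1.7}\le0.19$.
- $k=4$: $D_4\ge\frac T6+3\delta\ge4.3$, contribution $\le1.04\,e^{-4.3}\le0.02$.
- $k\ge5$: $D_k\ge\frac T3(k-4)+(k-1)\delta$. The $k=5$ term is $\le8.4\,e^{-7.9}<0.004$, the ratios are as before, contribution $\le0.01$.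

The total is at most $0.48$. $\square$

**From one step to all paths.** Let $V_n(u)=\sum_{|\tau|=n}|c_\tau(u)|2^{-10I_\tau}e^{-\kappa(u_n)}$. Then $V_0=e^{-\kappa}$. Splitting off the first step, $c_{k\tau}(u)=-\alpha_k(u)c_\tau(\phi_k(u))$, we get $V_{n+1}(u)=\sum_k\alpha_k(u)2^{-10(k-1)}V_n(\phi_k(u))$. Lemma 2 and induction give $V_n\le0.96^ne^{-\kappa}$. As $|\kappa|\le8$,
$$\sum_{|\tau|=n}|c_\tau(u)|\,2^{-10I_\tau}\le e^{16}\,0.96^n,\qquad\sum_{\tau\in\mathcal P}|c_\tau(u)|\,2^{-10I_\tau}\le C<\infty\quad\text{uniformly in }u. \tag{15}$$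
For every real $t$ there is $C_t$ with $q^{4^{t+I}}\le C_t2^{-10I}$ for all integers $I\ge0$. As $|Y_\tau|\ge2^{I_\tau}$, (15) gives
$$\sum_{\tau\in\mathcal P}|c_\tau(u)|\,q^{4^tY_\tau(u)^2}\le C_t'<\infty\quad\text{uniformly in }u\in[0,1]. \tag{16}$$

## 9. The tree cancels on every level $j\ge2$

First we recover the meaning of $\Theta_r$ that was only formal in Section 6.

**Lemma 3.** $\Theta_r(z)=\sum_{\tau\in\mathcal P}c_\tau(z)\,q^{4^{r-1}Y_\tau(z)^2}$ for $r\ge0$, $z\in[0,1]$, absolutely convergent.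

*Proof.* By (12), $\Lambda_0\le1.01$ and $\Lambda_r(1)=0$, we have $|\Lambda_r|\le2\cdot4^r$ on $[0,1]$, so $|\Theta_r|\le2\cdot4^rq^{4^{r-1}}\le C2^{-10r}$ for all $r\ge0$. By (15) all sums $\sum_{|\tau|=n}c_\tau(z)\Theta_{r+I_\tau}(u_n)$ converge absolutely, and so does the series of the lemma by (16). We claim that for $n\ge0$
$$\Theta_r(z)=\sum_{|\tau|<n}c_\tau(z)\,q^{4^{r-1}Y_\tau(z)^2}+\sum_{|\tau|=n}c_\tau(z)\,\Theta_{r+I_\tau}(u_n).$$
For $n=0$ this is trivial. For the induction step apply (8) to each $\Theta_{r+I_\tau}(u_n)$. Its first term is $q^{4^{r+I_\tau-1}(1+u_n)^2}=q^{4^{r-1}Y_\tau^2}$, and the others are $-\alpha_k(u_n)\Theta_{r+I_\tau+k-1}(\phi_k(u_n))$ with $I_\tau+k-1=I_{\tau k}$ and $-c_\tau\alpha_k(u_n)=c_{\tau k}$. The last sum in the claim is at most $C\sum_{|\tau|=n}|c_\tau|2^{-10I_\tau}\le Ce^{16}0.96^n\to0$. $\square$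

**Proposition 4.** For $u\in[0,1]$, $j\ge2$, $l\in\mathbb Z$:
$$\sum_{\tau\in\mathcal P}c_\tau(u)\,q^{Y_\tau(u)^2/4^j}\,e^{2\pi iY_\tau(u)l2^{-j}}=0 .$$

*Proof.* The sum converges absolutely by (16) with $t=-j$, so we may group its terms.

**Step 1 (grouping).** For $\tau\in\mathcal P$ let $\tau'$ be its longest initial segment with $I_{\tau'}\le j-2$. It exists because $I_\emptyset=0\le j-2$, and $I$ strictly increases along a path. Either $\tau=\tau'$, or $\tau=\tau'k\sigma$ with $I_{\tau'}+k-1\ge j-1$, that is, $k\ge k':=j-I_{\tau'}\ge2$, and $\sigma\in\mathcal P$ arbitrary. Conversely, for each $\tau'$ with $I_{\tau'}\le j-2$ all such $\tau$ occur.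

**Step 2 (phases are constant on a group).** By (6) the first shift after $\tau'$ is $\pm2^{I_{\tau'}+k}$ with $I_{\tau'}+k\ge j$, and later shifts are $\pm2^{I+k''}$ with $I\ge j-1$, $k''\ge2$. So $Y_\tau-Y_{\tau'}\in2^j\mathbb Z$, and $e^{2\pi iY_\tau l2^{-j}}=e^{2\pi iY_{\tau'}l2^{-j}}$.

**Step 3 (the group sum).** Let $v=u_{|\tau'|}$. For $\tau=\tau'k\sigma$,
$$c_\tau(u)=-c_{\tau'}(u)\,\alpha_k(v)\,c_\sigma(\phi_k(v)),\qquad|Y_\tau(u)|=2^{I_{\tau'}+k-1}|Y_\sigma(\phi_k(v))| .$$
Hence $Y_\tau^2/4^j=4^{r-1}Y_\sigma(\phi_k(v))^2$ with $r=I_{\tau'}+k-j=k-k'\ge0$, and $Y_{\tau'}^2/4^j=4^{-k'}(1+v)^2$. Summing over $\sigma$ by Lemma 3, the group of $\tau'$ contributes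
$$c_{\tau'}(u)\,e^{2\pi iY_{\tau'}l2^{-j}}\Bigl[q^{4^{-k'}(1+v)^2}-\sum_{k\ge k'}\alpha_k(v)\,\Theta_{k-k'}(\phi_k(v))\Bigr]=0$$
by (7). $\square$

## 10. A nonzero annihilator on $W^{10,p}$

For fixed $u$ we now have masses that cancel on all levels $j\ge2$. As in the example of Section 2, we average over $u$ to obtain a functional bounded for every $p$. For this the coefficients $c_\tau(u)$ must be regular in $u$, uniformly in $\tau$.

**Step C1 (regularity of $c_\tau$).** On $[0,1]$, $\ln\alpha_k=T\phi_k+\ln a_k-\ln\Lambda_0(\phi_k)$ is Lipschitz with constant at most $30$ for every $k$. The first term contributes at most $T/2<10$, and the second at most $10^{-8}$ by (14). The third contributes, for $k\ge3$, at most $29.62\cdot2^{1-k}/(1.98(1-\phi_k))\le15$ by (11), and for $k=2$ at most $10^{-4}$ by the bounds on $[0,\frac12]$. Since $|\phi_k'|\le\frac12$, we have $|du_l/du|\le2^{-l}$. So $\ln|c_\tau|=\sum_l\ln\alpha_{k_l}(u_{l-1})$ is Lipschitz with constant at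 most $\sum_{l\ge1}30\cdot2^{-(l-1)}=60$. Consequently
$$\sup|c_\tau|\le e^{60}|c_\tau(\tfrac12)|,\qquad\mathrm{Lip}(c_\tau)\le60\sup|c_\tau| .$$

**Step C2 (the averaged masses).** Let $P(u)=\max(0,\frac14-|u-\frac12|)$ and
$$h_\tau(x)=\int_0^1P(u)c_\tau(u)e^{2\pi i(1+u)x}\,du .$$
For $0\le a\le10$, $h_\tau^{(a)}$ is the inverse Fourier transform of $(2\pi i\omega)^aP(\omega-1)c_\tau(\omega-1)$. This is a Lipschitz function supported in $[1,2]$, whose supremum and Lipschitz constant are at most $C|c_\tau(\frac12)|$ with $C$ independent of $\tau$. So $\|h_\tau^{(a)}\|_\infty$ is bounded by $C|c_\tau(\frac12)|$, and by Plancherel so are $\|h_\tau^{(a)}\|_2$ and $\|xh_\tau^{(a)}\|_2$. Cauchy–Schwarz, applied to $(1+x^2)^{-1/2}\cdot(1+x^2)^{1/2}|h_\tau^{(a)}|$, gives $\|h_\tau^{(a)}\|_1\le C|c_\tau(\frac12)|$. Since $\|h\|_{p'}\le\|h\|_1^{1/p'}\|h\|_\infty^{1-1/p'}$, we get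
$$\|h_\tau^{(a)}\|_{L^{p'}}\le C|c_\tau(\tfrac12)|\qquad\text{for all }1\le p'\le\infty .$$

**Step C3 (definition and boundedness of $g$).** For $f\in W^{10,p}$ and $1/p+1/p'=1$ let
$$\langle g,f\rangle=\sum_{\tau\in\mathcal P}\int_{\mathbb R}e^{2\pi iM_\tau x}h_\tau(x)f(x)\,dx .$$
The term $\tau=\emptyset$ is bounded by $\|h_\emptyset\|_{p'}\|f\|_p$. For $\tau\ne\emptyset$ we have $I_\tau\ge1$, and
$$|M_\tau|\ge|Y_\tau(\tfrac12)|-\tfrac32\ge2^{I_\tau}-\tfrac32\ge2^{I_\tau}/4 .$$
By Leibniz and Hölder, $h_\tau f\in W^{10,1}$, so its derivatives up to order $9$ are absolutely continuous and tend to $0$ at infinity. Ten integrations by parts bound the $\tau$-term by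
$$C|M_\tau|^{-10}\sum_{a=0}^{10}\|h_\tau^{(a)}\|_{p'}\|f^{(10-a)}\|_p\le C\,2^{-10I_\tau}|c_\tau(\tfrac12)|\,\|f\|_{W^{10,p}} .$$
This is where exactly ten derivatives are used. By (15) at $u=\frac12$ the series converges absolutely, and $g\in(W^{10,p})^*$.

For Schwartz $f$, Fubini and $Y_\tau(u)=1+u+M_\tau$ give
$$\langle g,f\rangle=\sum_{\tau\in\mathcal P}\int_0^1P(u)c_\tau(u)\hat f(-Y_\tau(u))\,du . \tag{17}$$

**Step C4 ($g$ annihilates $\psi_{j,k}$ for $j\ge2$).** By (1), $\hat\psi_{j,k}(-Y)=2^{-j}\sqrt{2\pi}\,q^{Y^2/4^j}e^{2\pi iYk2^{-j}}$. Insert this in (17). By (16) with $t=-j$ the sum over $\tau$ converges absolutely and uniformly boundedly in $u$, so sum and integral may be interchanged, and Proposition 4 with $l=k$ gives $\langle g,\psi_{j,k}\rangle=0$.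

**Step C5 ($g\ne0$).** Choose a Schwartz function $f$ such that $\omega\mapsto\hat f(-\omega)$ is in $C_c^\infty((1,2))$, is nonnegative, and is positive at $\omega=\frac32$. For $\tau\ne\emptyset$ we have $|Y_\tau|\ge2^{I_\tau}\ge2$, so only $\tau=\emptyset$, with $c_\emptyset=1$ and $Y_\emptyset=1+u$, contributes to (17). Hence $\langle g,f\rangle=\int_0^1P(u)\hat f(-1-u)\,du>0$.

**Step C6 (end of the proof of the Theorem).** For $m\ge10$ the inclusion $W^{m,p}\subset W^{10,p}$ is continuous, so the restriction of $g$ to $W^{m,p}$ is a bounded functional. It annihilates $\psi_{j,k}$ for all $j\ge2$, $k\in\mathbb Z$, and it is nonzero because $g$ is nonzero on a Schwartz function. So $\{\psi_{j,k}:j\ge2\}$ does not span $W^{m,p}$, and by the dilation of Section 5 neither does $\{\psi_{j,k}:j\ge1\}$, for any $m\ge10$ and any $1\le p<\infty$. Together with Section 4 this proves the Theorem, and Conjecture 1 is false. $\blacksquare$
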